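# Bounded monochromatic components with about $\Delta/4$ colors

## The limit $\Delta(0,\ell)/\ell\to 4$

**Theorem 1.** For every $\lambda>0$ there are $C=C(\lambda)$ and $\Delta_0=\Delta_0(\lambda)$ such that for $\Delta\ge\Delta_0$ every graph of maximum degree at most $\Delta$ has a $C$-relaxed coloring with at most $(\frac14+\lambda)\Delta$ colors. Consequently
$$\lim_{\ell\to\infty}\frac{\Delta(0,\ell)}{\ell}=4,\qquad\text{that is,}\qquad \Delta(0,\ell)=(4-o(1))\,\ell .$$

Graphs are finite and simple. Here are the words used in the statement.

**Definition (relaxed colorings).** A coloring of a graph is $C$-*relaxed* if every monochromatic connected component has order (number of vertices) at most $C$. A graph $G$ is $C$-*relaxed $(k,\ell)$-colorable* if it has a $C$-relaxed $(k+\ell)$-coloring in which each of the first $k$ color classes is an independent set. A family $\mathcal G$ of graphs is $(k,\ell)$-*colorable* if a single constant $C$ exists such that every $G\in\mathcal G$ is $C$-relaxed $(k,\ell)$-colorable. Finally, $\Delta(k,\ell)$ is the smallest integer $\Delta$ such that the family of graphs of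 maximum degree at most $\Delta$ is not $(k,\ell)$-colorable.

A $1$-relaxed coloring is a proper coloring. An odd cycle has no proper $2$-coloring, but it has a $2$-relaxed one: alternate the two colors and accept one pair of adjacent vertices of equal color. The point of the definition is that $C$ must not depend on the graph.

In plain words: with $\ell$ colors and bounded monochromatic clusters allowed, how large a maximum degree can we handle? Proper coloring handles degree $\ell-1$. The theorem says that bounded clusters multiply the admissible degree by $4$, asymptotically. The question, in the form "determine $\Delta(0,\ell)$ asymptotically", has as its source "Relaxed Two-Coloring of Cubic Graphs", https://dmtcs.episciences.org/3445/pdf. The following was given with it: $\Delta(0,2)=6$; $3\ell-1<\Delta(0,\ell)\le4\ell-2$ for all $\ell\ge2$; and for some $\delta>0$ and all large $\ell$, $3+\delta<\Delta(0,\ell)/\ell<4$. Of these we need only $\Delta(0,\ell)\le 4\ell-2$, and we shall prove it.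

The proof also gives more.

**Theorem 2.**
(a) In Theorem 1, $C$ depends only on $\lambda$, not on $\Delta$ or $\ell$.
(b) For every $\eta\in(0,1)$ there are $C,\Delta_0$ such that for every integer $\Delta\ge\Delta_0$, every graph $G$ with maximum degree at most $\Delta$ and every $y:V(G)\to[0,\infty)$, some $A\subseteq V(G)$ has all components of $G[A]$ of order at most $C$ and $y(A)\ge\frac{4-\eta}{\Delta}\,y(V(G))$. The constant $4$ is optimal.
(c) For all $k\ge0$, $\ell\ge1$: $\Delta(0,\ell)+k\le\Delta(k,\ell)\le2k+4\ell-2$. Hence $\Delta(k,\ell)=(4+o(1))\ell$ whenever $\ell\to\infty$ and $k=o(\ell)$.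

**Why the first sentence of Theorem 1 gives the limit.** Fix $\lambda>0$, let $\ell$ be large and put $\Delta=\lfloor\ell/(\frac14+\lambda)\rfloor$, so that $\Delta\ge\Delta_0(\lambda)$. Since $(\frac14+\lambda)\Delta\le\ell$, the family of graphs of maximum degree at most $\Delta$ is $(0,\ell)$-colorable, and so is the smaller family for each smaller degree bound. Hence $\Delta(0,\ell)>\lfloor\ell/(\frac14+\lambda)\rfloor$. Let $\ell\to\infty$ and then $\lambda\to0$: $\liminf\Delta(0,\ell)/\ell\ge4$. The bound $\Delta(0,\ell)\le4\ell-2$ gives $\limsup\le4$.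

## Line graphs of large girth: the ceiling $4\ell-2$

The simplest case is $\ell=1$. A graph of maximum degree $1$ has components of order at most $2$, while long cycles have maximum degree $2$ and one color gives a long component. So $\Delta(0,1)=2=4\cdot1-2$.

For more colors we use the Erdős–Sachs theorem: for all $d\ge2$ and $C$ there is a finite $d$-regular graph of girth greater than $C$. Let $H$ be such a graph, on $N$ vertices, and let $G$ be its line graph: the vertices of $G$ are the $dN/2$ edges of $H$, adjacent when they share an endpoint. Then $G$ is $(2d-2)$-regular. Let $A\subseteq V(G)$ have all components of $G[A]$ of order at most $C$. As an edge set of $H$, $A$ has connected pieces with at most $C$ edges each. A cycle of $H$ has more than $C$ edges, so every piece is a tree and $A$ is a forest. Therefore $|A|\le N-1$. For example, with $d=4$ the graph $G$ is $6$-regular with $2N$ vertices, and two classes hold at most $2(N-1)<2N$ of them, so $\Delta(0,2)\le6$.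

**Proof of the upper bound in Theorem 2(c).** Put $d=k+2\ell\ge2$, let $C\ge1$ be arbitrary, and take $H$, $G$ as above; $G$ has maximum degree $2d-2=2k+4\ell-2$. In a $C$-relaxed $(k,\ell)$-coloring of $G$ each of the first $k$ classes is a matching of $H$, with at most $N/2$ edges, and each other class is a forest, with at most $N-1$ edges. So
$$\frac{dN}2\le\frac{kN}2+\ell(N-1)<\frac{(k+2\ell)N}2=\frac{dN}2,$$
a contradiction. As $C$ was arbitrary, $\Delta(k,\ell)\le2k+4\ell-2$. With $k=0$ this is $\Delta(0,\ell)\le4\ell-2$. $\square$

**Proof of optimality in Theorem 2(b).** In the same graph, with $\Delta=2d-2$, every admissible $A$ satisfies $|A|<N=\frac2d|V(G)|=\frac4{\Delta+2}|V(G)|$. Suppose some $c>4$ could replace $4$. Choose $\eta\in(0,1)$ with $c-\eta>4$, take the resulting $C,\Delta_0$, an even $\Delta\ge\max(\Delta_0,2)$ and $y\equiv1$. The set $A$ would satisfy $\frac{c-\eta}\Delta|V(G)|\le|A|<\frac4{\Delta+2}|V(G)|$, which is impossible. $\square$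

## Minimizing monochromatic edges reaches only $2\ell$

A sensible first attempt at a lower bound: color $G$ with $\ell$ colors so that the number of monochromatic edges is minimal. If a vertex had more than $\Delta/\ell$ neighbors of its own color, some color would appear at most $\Delta/\ell$ times around it, and recoloring would help. So each vertex has at most $\lfloor\Delta/\ell\rfloor$ neighbors in its class. For $\Delta=2\ell-1$ this is $1$, all components have order at most $2$, and $\Delta(0,\ell)\ge2\ell$.

At $\Delta=2\ell$ the argument stops. Take $\ell$ disjoint cycles of length $N\ge3$, put a $2$-regular bipartite graph between every two of them, and give each cycle its own color. Every vertex has degree $2\ell$ and exactly two neighbors of each color, so no single recoloring reduces the number of monochromatic edges, yet the components have order $N$. Control of the degree inside a class is no control of its components.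

The same exchange argument is still useful for part (c).

**Lovász's theorem (1966).** If $\Delta(G)\le a+b+1$ with integers $a,b\ge0$, then $V(G)$ has a partition into two parts inducing maximum degrees at most $a$ and at most $b$.

*Proof.* Choose the partition $V_1\cup V_2$ minimizing $e(G[V_1])+e(G[V_2])-a|V_1|-b|V_2|$. If some $v\in V_1$ had at least $a+1$ neighbors in $V_1$, it would have at most $b$ in $V_2$, and moving $v$ to $V_2$ would change the quantity by at most $-(a+1)+b+a-b=-1$, a contradiction. The other part is symmetric. $\square$

**Proof of the lower bound in Theorem 2(c).** For $k=0$ there is nothing to prove. Let $k\ge1$ and let $G$ have maximum degree at most $\Delta(0,\ell)+k-1=(\Delta(0,\ell)-1)+(k-1)+1$. Here $\Delta(0,\ell)\ge1$, since edgeless graphs are colorable. By Lovász's theorem $V(G)=V_1\cup V_2$ with $\Delta(G[V_1])\le\Delta(0,\ell)-1$ and $\Delta(G[V_2])\le k-1$. Color $V_1$ with $\ell$ colors and monochromatic components of bounded order, and $V_2$ properly with $k$ further colors. So $\Delta(k,\ell)\ge\Delta(0,\ell)+k$. The last statement of (c) follows from the two bounds and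 Theorem 1. $\square$

## A random set of density $4/\Delta$ is enough

We build the color classes one at a time. Suppose that we can produce a random set $A$ with bounded components that contains each vertex with probability about $4/\Delta$. Taking $\eta\Delta$ independent copies leaves a vertex uncovered with probability about $e^{-4\eta}$, so all degrees should shrink by the factor $e^{-4\eta}$. Repeating, the total number of colors is about $\eta\Delta\sum_je^{-4\eta j}\approx\Delta/4$. To make all degrees shrink at once we need the Lovász Local Lemma, hence $A$ must be produced by a rule of bounded range.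

**Definition (local rule).** Put independent uniform $[0,1]$ labels on all vertices and on all ordered pairs $(u,v)$ with $uv\in E(G)$. A *local rule of radius $R$* assigns, measurably, to every labelled graph $G$ a set $A\subseteq V(G)$ such that whether $v\in A$ depends only on the isomorphism type of the rooted labelled subgraph induced by the vertices at distance at most $R$ from $v$. It is *$C$-bounded* if all components of $G[A]$ always have order at most $C$.

Example: let $v\in A$ if the label of $v$ is strictly smaller than the labels of all its neighbors. This is a local rule of radius $1$. Two adjacent vertices are never both in $A$, so it is $1$-bounded, and $P(v\in A)=\frac1{d(v)+1}$.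

Two facts are used throughout. A label can be split into countably many independent uniform labels, so fresh randomness is always available. And rules compose: if $U$ is produced by a rule of radius $R_1$ and a rule of radius $R_2$ with fresh labels is applied to $G[U]$, the result is a rule of radius $R_1+R_2$ on $G$. Indeed the $R_2$-ball of $v$ in $G[U]$ lies in the $R_2$-ball of $v$ in $G$, and membership of its vertices in $U$ is read off from $R_1$-balls around them. Given $U$, the fresh labels are still independent and uniform.

**Proposition 3.** For every $\eta\in(0,1)$ there are $d_0$ and $M$ such that for every integer $d\ge d_0$ there are $n,R$ and a list of $n$ $M$-bounded local rules of radius $R$ such that for every graph of maximum degree at most $d$ and every vertex $v$, the outputs satisfy $\frac1n\sum_jP(v\in A^j)\ge\frac{4-\eta}d$.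

Note the order of the constants: $M$ depends on $\eta$ only, whereas $n$ and $R$ may depend on $d$. The proposition is proved in the later sections. Here we derive the theorems from it.

**Proof of the first part of Theorem 2(b).** Take $d=\Delta$. Then $\frac1n\sum_jE\,y(A^j)\ge\frac{4-\eta}\Delta\,y(V(G))$, so some outcome of some $A^j$ is as required, with $C=M(\eta)$. $\square$

We recall two textbook facts. McDiarmid's inequality: if $f$ is a function of $m$ independent variables and changing any one of them changes $f$ by at most $c$, then $P(f-Ef\ge t)\le\exp(-2t^2/(mc^2))$ for $t\ge 0$. Symmetric Lovász Local Lemma: if finitely many events each have probability at most $p$, each is mutually independent of all but at most $D'$ of the others, and $ep(D'+1)\le1$, then with positive probability none occurs.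

**Lemma 4.** Let $0<\eta\le\frac1{100}$. There are $C,n,\Delta_1$ depending only on $\eta$ such that for every real $\Delta\ge\Delta_1$ and every graph $G$ of maximum degree at most $\Delta$ there are disjoint sets $B_1,\dots,B_m\subseteq V(G)$, $m\le\eta\Delta+n$, with all components of each $G[B_i]$ of order at most $C$, such that $G-\bigcup_iB_i$ has maximum degree at most $(1-4\eta+12\eta^2)\Delta$.

Applying Proposition 3 with $d=\Delta$ would not do: then $R$ would depend on $\Delta$ and we could not compare $\Delta^{2R}$ with our tail bounds. So we first sample $G$ down to a fixed degree $d=d(\eta)$.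

*Proof.* **Step 1: the random sets.** Let $\eta'=\eta/10$. Fix, depending on $\eta$ only, an integer $d\ge\eta'^{-3}$ with $d\ge d_0(\eta)$, and take $n,R$, $C=M$ and the rules from Proposition 3 for this $d$. "For $\Delta$ large" below always means: larger than a bound depending on $\eta$ only. Let $m$ be the least multiple of $n$ with $m\ge\eta\Delta$. Then $m\le\eta\Delta+n$, and $m\le2\eta\Delta\le\Delta$ for $\Delta$ large. Independently for $i=1,\dots,m$ (separate labels), let $V_i$ contain each vertex independently with probability $\pi=(1-\eta')d/\Delta$, let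
$$V_i'=\{v\in V_i:|N(v)\cap V_i|\le d\},$$
and let $A_i$ be the output on $G[V_i']$, with fresh labels, of the rule whose index is congruent to $i$ modulo $n$. The graph $G[V_i']$ has maximum degree at most $d$.

**Step 2: each vertex is covered often enough.** The number $|N(v)\cap V_i|$ is independent of the event $v\in V_i$, has mean at most $(1-\eta')d$ and variance at most $\Delta\pi\le d$. By Chebyshev it exceeds $d$ with probability at most $\frac d{(\eta'd)^2}=\frac1{\eta'^2d}\le\eta'$. So $P(v\in V_i')\ge\pi(1-\eta')$. All $V_i'$ have the same law, so by Proposition 3, applied given $V_i'$, the average of $p_{v,i}:=P(v\in A_i)$ over each block of $n$ consecutive indices is at least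
$$\pi(1-\eta')\frac{4-\eta}d=(1-\eta')^2\frac{4-\eta}\Delta\ge\Big(1-\frac\eta5\Big)\frac{4-\eta}\Delta\ge\frac{4-2\eta}\Delta .$$
Hence, for each $v$,
$$\sum_{i=1}^mp_{v,i}\ge m\,\frac{4-2\eta}\Delta\ge\eta(4-2\eta).\tag{1}$$

**Step 3: truncation.** Fix $u$ and let $X_u=|N(u)\setminus\bigcup_iA_i|$. For concentration, no single $A_i$ may change $X_u$ much. Put $t_0=\Delta^{1/4}$, and let $S_i=N(u)\cap A_i$ if $|N(u)\cap V_i|\le t_0$ and $S_i=\emptyset$ otherwise. The $S_i$ are independent, $|S_i|\le t_0$, and $X_u\le X_u':=|N(u)\setminus\bigcup_iS_i|$. Let $a$ be the least integer exceeding $t_0-1$. If $v\in N(u)$ lies in $A_i\setminus S_i$, then $v\in V_i$ and at least $a$ other vertices of $N(u)$ lie in $V_i$. So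
$$P(v\in S_i)\ge p_{v,i}-\pi\binom{\lfloor\Delta\rfloor}a\pi^a\ge p_{v,i}-\pi\Big(\frac{ed}a\Big)^a\ge p_{v,i}-\frac\pi\Delta$$
for $\Delta$ large: once $a\ge e^2d$, we have $(ed/a)^a\le e^{-a}\le1/\Delta$ for $\Delta$ large, because $a\ge\Delta^{1/4}-1$. Also $m\pi/\Delta\le2\eta d/\Delta\le\eta^2$ for $\Delta$ large. With (1), $\sum_iP(v\in S_i)\ge\eta(4-3\eta)$.

**Step 4: expectation and concentration.** By independence, $1-x\le e^{-x}$, and $e^{-x}\le1-x+x^2/2$ for $x\ge0$,
$$EX_u'=\sum_{v\in N(u)}\prod_i\big(1-P(v\in S_i)\big)\le\Delta e^{-\eta(4-3\eta)}\le\Delta(1-4\eta+3\eta^2+8\eta^2).\tag{2}$$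
Changing one $S_i$ changes $X_u'$ by at most $t_0$. By McDiarmid's inequality with $t=\eta^2\Delta$, and by $m\le\Delta$,
$$P\big(X_u>(1-4\eta+12\eta^2)\Delta\big)\le\exp\Big(-\frac{2(\eta^2\Delta)^2}{m\,t_0^2}\Big)\le\exp(-2\eta^4\Delta^{1/2}).$$

**Step 5: all vertices at once.** Let $E_u$ be the event just bounded. It is determined by the sets $A_i$ on $N(u)$, hence by labels within distance $R+3$ of $u$. So $E_u$ is mutually independent of all $E_w$ with $w$ at distance greater than $2R+6$, and at most $\Delta^{2R+8}$ other events remain. For $\Delta$ large, $e\exp(-2\eta^4\Delta^{1/2})(\Delta^{2R+8}+1)\le1$, because $R$ depends on $\eta$ only. By the Local Lemma some outcome avoids all $E_u$. In this outcome put $B_i=A_i\setminus\bigcup_{j<i}A_j$. Components of $G[B_i]$ lie in components of $G[A_i]$, which have order at most $C$. $\square$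

**Proof of Theorem 1 and Theorem 2(a).** Let $\eta\le\frac1{100}$ and $\theta=1-4\eta+12\eta^2\in(0,1)$. Let $J=J(\eta)$ be least with $\theta^J\le\eta$. Apply Lemma 4 for $J$ rounds, always with new colors, with degree bounds $\Delta,\theta\Delta,\dots,\theta^{J-1}\Delta$. All these exceed $\eta\Delta$, so this is possible if $\eta\Delta\ge\Delta_1$. The remaining graph has maximum degree at most $\eta\Delta$; color it properly with at most $\eta\Delta+1$ new colors. The number of colors is at most
$$\sum_{j<J}(\eta\theta^j\Delta+n)+\eta\Delta+1\le\frac{\eta\Delta}{4\eta-12\eta^2}+Jn+\eta\Delta+1=\frac\Delta{4-12\eta}+\eta\Delta+Jn+1 .$$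
For $\eta\le\frac1{100}$ we have $\frac1{4-12\eta}\le\frac14+\eta$. So with $\eta=\min(\frac1{100},\frac\lambda3)$ the number is at most $(\frac14+\frac{2\lambda}3)\Delta+Jn+1\le(\frac14+\lambda)\Delta$ once $\Delta\ge\Delta_0(\lambda)$. All monochromatic components have order at most $C(\eta)$, which depends on $\lambda$ only. The limit was deduced in the first section. $\square$

It remains to prove Proposition 3.

## The potential $\chi_k$ and the statement $H(L,k)$

We shall improve a guarantee of the form "$P(v\in A)\ge L/d(v)$" in small increments of $L$, from $L=0$ up to almost $4$. Each increment passes to random induced subgraphs, where degrees change, so the guarantee must be stated for vertices of all degrees. The function $1/d$ needs two repairs: smoothing at small degrees, and a cutoff at large ones.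

**Definition.** Fix $\zeta\in(0,\frac14]$. For $k>0$, $t\ge0$ put
$$\chi_k(t)=\max\Big(0,\frac1{t+k}-\frac\zeta k\Big).$$

For instance $\chi_k(0)=(1-\zeta)/k$, and $\chi_k(t)=0$ as soon as $t+k\ge k/\zeta$. As a maximum of two convex nonincreasing functions, $\chi_k$ is convex and nonincreasing. It scales:
$$q\,\chi_{qk}(qt)=\chi_k(t)\qquad(q>0).\tag{3}$$
If $d\ge0$ and $d+k<k/\zeta$, then $\chi_k(d)=\frac1{d+k}-\frac\zeta k$, and since the convex function $1/(t+k)$ lies above its tangent at $d$, for all $t\ge0$,
$$\chi_k(t)\ge\frac1{t+k}-\frac\zeta k\ge\chi_k(d)+\frac{d-t}{(d+k)^2}.\tag{4}$$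

**Definition ($H(L,k)$, for the fixed $\zeta$).** There are $n,R,C$ and a list of $n$ $C$-bounded local rules of radius $R$ such that for every graph $G$ and every vertex $v$ the outputs satisfy $\frac1n\sum_jP(v\in A^j)\ge L\chi_k(d(v))$.

$H(0,k)$ holds for all $k$ with $A=\emptyset$ and $C=1$. The local-minimum rule above shows $H(1,k)$ for $k\ge1$, since $\frac1{d+1}\ge\chi_k(d)$.

Call $G$ *$k$-tame* if $d(v)+k<k/\zeta$ for all $v$. Write $d_v=d(v)$, $N[S]=S\cup\bigcup_{v\in S}N(v)$ and $N[v]=N[\{v\}]$.

## Two uses of one random set, and the cancellation between them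

Suppose that a local rule produces a sparse random set $K$ together with $A_0\subseteq K$, where $A_0$ has small components. The obvious use: put $A_0$ into the output, delete $N[K]$, and apply the rules that we already have to what remains. A vertex $v$ gains $P(v\in A_0)$. It loses when it is deleted itself, and it gains when its neighbors are deleted, because its degree drops. Put
$$\mathcal K=N[K],\quad\kappa_u=P(u\in\mathcal K),\quad J_v=\sum_{u\in N(v)}P(u\in\mathcal K\text{ and }v\in\mathcal K),\quad\chi_v=\chi_k(d_v),\quad g_v=\frac1{(d_v+k)^2}.$$

**Lemma 5.** Let $L\ge0$, $k>0$, $\kappa^*>0$ and $q=1/(1+\kappa^*)$. Suppose $H(L,k)$ and $H(L,qk)$ hold with lists of $n_1$, $n_2$ rules and component bounds $C_1$, $C_2$. Suppose sets $A_0\subseteq K$ are given, on all $k$-tame graphs, by local rules of radius $R_0$ reading the same labels, such that components of $G[A_0]$ have order at most $M$ and $\kappa_u\le\kappa^*$ for every $u$. Then there are $2n_1n_2$ local rules on $k$-tame graphs, of a common radius and $\max(C_1,C_2,M)$-bounded, for which the average of $P(v\in A)$ is at least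
$$L\chi_v+\frac12P(v\in A_0)-\frac{Lg_v}2\Big(J_v+\kappa_v\sum_{u\in N(v)}\kappa_u\Big).\tag{5}$$

*Proof.* **Option 1: delete $\mathcal K$.** Let $U=V\setminus\mathcal K$, apply the list from $H(L,k)$ with fresh labels to $G[U]$, obtaining $A_1$, and output $A_0\cup A_1$. Since $A_0\subseteq K$ and $U\cap N[K]=\emptyset$, the sets $A_0,A_1$ are disjoint with no edges between them, so components have order at most $\max(M,C_1)$. A vertex $v\in U$ has degree $d_v-|N(v)\cap\mathcal K|$ in $G[U]$. Averaged over the list, by (4),
$$P(v\in A_0\cup A_1)\ge P(v\in A_0)+L\,E\big[1_{v\notin\mathcal K}\big(\chi_v+g_v|N(v)\cap\mathcal K|\big)\big]$$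
$$=P(v\in A_0)+L\Big[\chi_v(1-\kappa_v)+g_v\Big(\sum_{u\in N(v)}\kappa_u-J_v\Big)\Big].$$

Alone, this is not enough: the first-order terms $-\chi_v\kappa_v+g_v\sum_u\kappa_u$ can be very negative. Here is an example. Let $G=K_{1,3k}$ with an integer $k\ge100$, let $\zeta\le\frac1{16}$ and $\sigma\le\frac1{100}$, and let $K$ contain each $x$ independently with probability $\sigma/(d_x+k)$. For the center $v$, $d_v+k=4k$, so $P(v\in A_0)\le\frac\sigma{4k}$ and $\chi_v\ge\frac3{16k}$. The sum of the probabilities over $N[v]$ is at least $\frac{3k\sigma}{k+1}\ge2.97\sigma$, and $1-e^{-x}\ge x-x^2/2$ gives $\kappa_v\ge2.9\sigma$. A leaf $u$ has $\kappa_u\le\frac\sigma{k+1}+\frac\sigma{4k}\le\frac{1.25\sigma}k$, so $g_v\sum_u\kappa_u\le\frac{3k}{16k^2}\cdot\frac{1.25\sigma}k\le\frac{0.003\,\sigma}k$. The estimate of Option 1 minus $L\chi_v$ is thus at most $\frac\sigma k\big[0.25-L(2.9\cdot\frac3{16}-0.003)\big]\le\frac\sigma k[0.25-0.54L]$, negative already at $L=\frac12$.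

The cure is a second procedure whose first-order terms are exactly the opposite ones: it does not delete vertices with large $\kappa$, it favors them.

**Option 2: keep vertices in proportion to $1+\kappa_u$.** Let $U_2$ contain each $u$ independently with probability $q(1+\kappa_u)$, which is at most $1$ since $\kappa_u\le\kappa^*$. This is a local rule, because $\kappa_u$ is a function of the unlabelled ball of radius $R_0+1$ about $u$. Apply the list from $H(L,qk)$ to $G[U_2]$ with fresh labels. The event $v\in U_2$ is independent of $N(v)\cap U_2$, whose expected size is $q\big(d_v+\sum_{u\in N(v)}\kappa_u\big)$. By Jensen's inequality for the convex $\chi_{qk}$, then (3), then (4), averaged over the list,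
$$P(v\in A)\ge q(1+\kappa_v)L\,\chi_{qk}\Big(q\Big(d_v+\sum_{u\in N(v)}\kappa_u\Big)\Big)=(1+\kappa_v)L\,\chi_k\Big(d_v+\sum_{u\in N(v)}\kappa_u\Big)$$
$$\ge L(1+\kappa_v)\Big(\chi_v-g_v\sum_{u\in N(v)}\kappa_u\Big).$$

**Averaging.** Take all Option 1 rules, each repeated $n_2$ times, and all Option 2 rules, each repeated $n_1$ times; each option has weight $\frac12$. In the sum of the two bounds the terms $\pm L\chi_v\kappa_v$ and $\pm Lg_v\sum_u\kappa_u$ cancel, and half of the sum is (5). $\square$

The subsampling by $q$ in Option 2 only makes room for the factor $1+\kappa_u\le1+\kappa^*$. By the scaling (3) it costs nothing except that we need the hypothesis at $qk$ as well as at $k$.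

Thus the whole problem is now a competition in (5). The gain is $P(v\in A_0)$. The loss is governed by $J_v$, the correlation between covering $v$ and covering its neighbors. The product $\kappa_v\sum_u\kappa_u$ is of second order and harmless.

## Single vertices stall at $L=1$

Try pieces consisting of single vertices: $K$ contains each $x$ independently with probability $\rho_x=\sigma/(d_x+k)$, with $\sigma$ tiny, and $A_0$ consists of the isolated ones. Test this on disjoint copies of the clique $K_{d+1}$, with $k\ge1$. All vertices of a clique are covered together, so, with $\rho=\sigma/(d+k)$ and $(d+1)\rho\le\sigma$,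
$$J_v=d\big(1-(1-\rho)^{d+1}\big)\ge d(d+1)\rho\Big(1-\frac\sigma2\Big).$$
Since $P(v\in A_0)\le\rho$, the improvement over $L\chi_v$ in (5) is at most $\frac\rho2\big[1-L\frac{d(d+1)}{(d+k)^2}(1-\frac\sigma2)\big]$. When $k$ is much smaller than $d$, it becomes negative just above $L=1$. No better accounting helps: if we start from $A=\emptyset$ and use only such pieces, $A$ is always independent, and an independent set in $K_{d+1}$ has density at most $\frac1{d+1}$.

The remedy is to let many vertices of $K$ share one cause. Choose *centers* $z$ with a probability $r$ much smaller than $\sigma/d$, and let an active $z$ pick several random neighbors; $z$ and its leaves form a star. We can tune this so that each vertex is still a leaf with total probability $\rho_x$. In the clique any star covers everything, so $J_v\le d(d+1)r$, which is now negligible compared with $d(d+1)\rho$: cliques have become free.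

What is the loss in general? Let $x\in N(v)$ be a leaf of a star with center $z$, let $W_x=N(v)\cap N(x)$, and let $c=|W_x|/d_x$. Given that $x$ is a leaf, its center is uniform in $N(x)$. If $z\in N[v]$, the star is one of few rare ones and costs almost nothing. Otherwise, which has conditional probability at most $1-c$, the leaf $x$ covers $v$ together with the $cd_x$ vertices $u\in W_x$. So $x$ contributes about $\rho_x\,c(1-c)d_x\le\frac14\rho_xd_x\le\frac\sigma4$, and $J_v$ should be at most about $\frac14\sigma d_v$. Inserted in (5), the improvement is about $\frac\sigma{2(d_v+k)}(1-\frac L4)$, positive up to $L=4$. The worst case $c=\frac12$ is what happens in our extremal example: in the line graph of a $d$-regular triangle-free graph, $d_x=2d-2$ and $|W_x|=d-2$, so $c(1-c)=\frac{(d-2)d}{(2d-2)^2}=\frac14\big(1-\frac1{(d-1)^2}\big)$.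

One obstacle remains. A star may cover $v$ through a leaf $x$ and $u\in N(v)$ through a different leaf $x'$. Write $\mathrm{cd}(a,b)=|N(a)\cap N(b)|$ for $a\ne b$. If $\mathrm{cd}(u,z)$ is large, there are few such $z$. If it is very small, the star is unlikely to hit $N(u)$ a second time. But with centers of rate $r=\sigma\beta^2/D$, where $D$ bounds the degrees, there is a window, roughly from $\beta^2D$ to $\beta D$, in which neither argument applies. We therefore use many scales $\beta_1>\beta_2>\cdots>\beta_S$ whose windows are disjoint and average over them: on average over the scales, little falls into the window.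

## The improvement lemma

**Parameters.** Fix $\varepsilon\in(0,\frac1{100})$ and put
$$S=\lceil1/(\varepsilon\zeta)\rceil,\quad\beta_1=\varepsilon\zeta,\quad\beta_{s+1}=\varepsilon^2\zeta^3\beta_s^2,\quad\mu=\frac1{\varepsilon\zeta^2\beta_S^2},\quad M=\Big\lceil\frac{2(\mu+2)}\varepsilon\Big\rceil,$$
$$\sigma=\frac{\varepsilon\zeta^2}{4M},\qquad\kappa^*=\frac{2\sigma}\zeta,\qquad q=\frac1{1+\kappa^*},\qquad k_0=\max\Big(\frac2\varepsilon,\frac1{\varepsilon\zeta\beta_S^2}\Big).$$

All depend only on $\varepsilon,\zeta$, and $\beta_s$ is decreasing in $s$. Here $\mu$ bounds the expected number of leaves of a star, $M$ is the size limit for pieces, $\sigma$ is the increment scale and $\kappa^*$ the bound for the $\kappa_u$. We shall use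
$$(\kappa^*)^2=\frac{4\sigma}{\zeta^2}\,\sigma=\frac\varepsilon M\,\sigma\le\varepsilon\sigma,\qquad\frac{2M\sigma}\zeta=\frac{\varepsilon\zeta}2\le\frac\varepsilon2.\tag{6}$$

**Lemma 6.** Let $k\ge k_0$, $0\le L\le4$, $1-\frac L4-41\varepsilon\ge0$. If $H(L,k)$ and $H(L,qk)$ hold, then $H(L',k)$ holds with $L'=L+\frac\sigma2\big(1-\frac L4-41\varepsilon\big)$. If the two given lists have component bounds $C_1,C_2$, the new list has component bound $\max(C_1,C_2,M)$.

*Proof.* **Step 1: reduction to tame graphs.** First delete all vertices with $d(v)+k\ge k/\zeta$. For these $\chi_k(d(v))=0$, so nothing is required of them. Deletion is a local rule of radius $1$, it can only decrease the other degrees, and so it can only increase the values $\chi_k$ that we have to reach. Hence it suffices to treat the remaining graph, again called $G$, which is $k$-tame. Put $D=k/\zeta$. Then $k=\zeta D$, and $d_v<D-k$ gives $d_v+1\le D$. Let $\rho_x=\sigma/(d_x+k)\le\sigma/k$. Call $x$ *low* if $d_x<\varepsilon k$ and *high* otherwise.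

**Step 2: the random pieces.** Fix a scale $s\in\{1,\dots,S\}$ and let $r=\sigma\beta_s^2/D$. Independently:

* Each vertex $z$ is *active* with probability $r$. If $z$ is active, each high $x\in N(z)$ is put into $X_z$ independently with probability $p_{zx}=\frac\sigma{(d_x+k)d_xr}$. Put $p_{zx}=0$ for low $x$. If $z$ is inactive, $X_z=\emptyset$. If $X_z\ne\emptyset$, the piece is the star $K_z=\{z\}\cup X_z$; otherwise $K_z=\emptyset$.
* Each low $x$ forms, with probability $\rho_x$, a singleton piece $\{x\}$, and an empty piece otherwise.

For high $x$ we have $d_x\ge\varepsilon k=\varepsilon\zeta D$ and $d_x+k\ge\zeta D$, so the $p_{zx}$ are legitimate probabilities: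
$$p_{zx}\le\frac\sigma{\varepsilon\zeta^2D^2r}=\frac1{\varepsilon\zeta^2\beta_s^2D}\le1,\tag{7}$$
the last step because $\zeta D=k\ge k_0\ge\frac1{\varepsilon\zeta\beta_S^2}\ge\frac1{\varepsilon\zeta\beta_s^2}$. All pieces $K_i$, stars and singletons, are independent. Let $K$ be their union, and let $\mathcal K,\kappa_u,J_v$ be as in the previous sections. For high $x$ and $z\in N(x)$,
$$P(x\in X_z)=r\,p_{zx}=\frac{\rho_x}{d_x},\qquad\sum_{z\in N(x)}P(x\in X_z)=\rho_x.\tag{8}$$

**Step 3: every vertex is rarely covered.** A vertex $w$ is the center of a nonempty star with probability at most $r$; as a leaf (if high) or as a singleton (if low) it contributes at most $\rho_w\le\sigma/k$. So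
$$\sum_iP(w\in K_i)\le r+\frac\sigma k=\frac{\sigma\beta_s^2}D+\frac\sigma{\zeta D}\le\frac{2\sigma}{\zeta D}.\tag{9}$$
Summing over the at most $D$ vertices $w\in N[u]$, for every $u$,
$$\kappa_u\le\sum_iP(u\in N[K_i])\le D\cdot\frac{2\sigma}{\zeta D}=\kappa^*.\tag{10}$$

**Step 4: the set $A_0$ of good pieces.** Call a nonempty piece *good* if it has at most $M$ vertices and no other nonempty piece meets its closed neighborhood. Let $A_0\subseteq K$ be the union of all good pieces. Distinct good pieces are disjoint and non-adjacent, so components of $G[A_0]$ have order at most $M$. The purpose of this step is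
$$P(v\in A_0)\ge(1-\varepsilon)\rho_v\qquad\text{for all }v.\tag{11}$$
Given the outcome of a piece $K_i$ with $1\le|K_i|\le M$, the other pieces keep their distribution. By (9) and (6), the expected number of other pieces meeting $N[K_i]$ is at most $|N[K_i]|\cdot\frac{2\sigma}{\zeta D}\le MD\cdot\frac{2\sigma}{\zeta D}=\frac{2M\sigma}\zeta\le\frac\varepsilon2$. So $K_i$ is then good with probability at least $1-\frac\varepsilon2$.

Let $v$ be low. The singleton piece $\{v\}$ occurs with probability $\rho_v$ and has one vertex, so (11) holds.

Let $v$ be high. The events "$v\in X_z$ and $K_z$ is good", for $z\in N(v)$, are pairwise disjoint, since two good pieces cannot share $v$. Given $v\in X_z$, the piece contains $z$, $v$ and each further $x$ with probability $p_{zx}$, so by (7) $E|K_z|\le2+D\cdot\frac1{\varepsilon\zeta^2\beta_s^2D}\le\mu+2$. By Markov, $P(|K_z|>M\mid v\in X_z)\le\frac{\mu+2}M\le\frac\varepsilon2$. Hence $P(K_z\text{ good}\mid v\in X_z)\ge(1-\frac\varepsilon2)^2\ge1-\varepsilon$. Summing over $z$ with (8) gives (11).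

**Step 5: locality.** Whether $w$ is in $K$, $\mathcal K$ or $A_0$ depends only on pieces whose centers are within distance $4$ of $w$. For $A_0$: a piece containing $w$ has its center $z$ within distance $1$ of $w$, its closed neighborhood is within distance $2$ of $z$, and a piece meeting that has its center within distance $3$ of $z$. A piece depends only on labels and degrees at vertices within distance $1$ of its center, hence on the ball of radius $2$ about the center. So everything is determined by the ball of radius $6$ about $w$. The hypotheses of Lemma 5 on $A_0$ and $K$ hold.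

**Step 6: the correlation bound.** This is the heart of the proof. Write $J_v^{(s)}$ for $J_v$ at scale $s$. The claim is
$$\frac1S\sum_{s=1}^SJ_v^{(s)}\le\Big(\frac14+9\varepsilon\Big)\sigma d_v\qquad\text{for every }v.\tag{12}$$
For fixed $a$, $\sum_{b\ne a}\mathrm{cd}(a,b)\le D^2$, so at most $D/\beta_s$ vertices $b$ have $\mathrm{cd}(a,b)\ge\beta_sD$. We also use $\beta_s\le\beta_1=\varepsilon\zeta\le\varepsilon$. We split the ways in which $u\in N(v)$ and $v$ can both be covered.

(i) *$u,v\in\mathcal K$, but no single $N[K_i]$ contains both.* Then two different, hence independent, pieces cover them. By (10) the probability is at most $\sum_{i\ne j}P(u\in N[K_i])P(v\in N[K_j])\le(\kappa^*)^2$. By (6) the total over $u$ is at most $\varepsilon\sigma d_v$.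

It remains to bound $\sum_{u\in N(v)}\sum_iP(u,v\in N[K_i])$.

(ii) *Singleton pieces $\{x\}$, $d_x<\varepsilon k$.* We need $x\in N[v]$. The case $x=v$ contributes at most $\rho_vd_v\le\sigma d_v/k$. Each $x\in N(v)$ contributes at most $\frac\sigma k(d_x+1)\le\frac\sigma k(\varepsilon k+1)$, since $u\in N[x]$. The total is at most $\sigma d_v(\varepsilon+2/k)\le2\varepsilon\sigma d_v$, because $k\ge2/\varepsilon$.

(iii) *Stars $K_z$ with $z\in N[v]$ or $\mathrm{cd}(v,z)\ge\beta_sD$.* There are at most $D+D/\beta_s\le2D/\beta_s$ such $z$. Each is active with probability $r$ and so contributes at most $rd_v$. The total is at most $\frac{2D}{\beta_s}\cdot\frac{\sigma\beta_s^2}D\,d_v=2\sigma\beta_sd_v\le2\varepsilon\sigma d_v$.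

From here on $z\notin N[v]$ and $\mathrm{cd}(v,z)<\beta_sD$. Then $v\ne z$ and $v\notin N(z)\supseteq X_z$, and $z$ is not adjacent to $v$, so $v\in N[K_z]$ if and only if $X_z\cap N(v)\ne\emptyset$. Also $u\ne z$ for all $u\in N(v)$.

(iv) *$\mathrm{cd}(u,z)\ge\beta_sD$.* For each $u$ there are at most $D/\beta_s$ such $z$, each active with probability $r$. The total is at most $rd_vD/\beta_s=\sigma\beta_sd_v\le\varepsilon\sigma d_v$.

(v) *$u\in N(z)$.* For each $z$ there are fewer than $\beta_sD$ such $u$, as $u\in N(v)\cap N(z)$, and $P(v\in N[K_z])\le\sum_{x\in N(v)\cap N(z)}rp_{zx}$. Summing over $z$ with (8), the total is at most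
$$\beta_sD\sum_{x\in N(v)}\rho_x\le\beta_sD\,d_v\,\frac\sigma k=\frac{\beta_s}\zeta\,\sigma d_v\le\varepsilon\sigma d_v .$$

(vi) *$u\notin N(z)$ and $\mathrm{cd}(u,z)<\beta_sD$.* As for $v$, $u\in N[K_z]$ if and only if $X_z\cap N(u)\ne\emptyset$. A union bound over the leaf $x$ that covers $v$ gives
$$P(u,v\in N[K_z])\le\sum_{\substack{x\in N(v)\cap N(z)\\x\text{ high}}}rp_{zx}\;P\big(X_z\cap N(u)\ne\emptyset\mid x\in X_z\big).$$
We sort the terms of this sum, over all $u$ and $z$, into three types.

(vi-a) *Terms with $x\in N(u)$: the same leaf covers both.* Bound the conditional probability by $1$. For given $x\in N(v)$ we have $u\in W_x=N(v)\cap N(x)$, so there are at most $|W_x|$ choices of $u$; and $z\in N(x)\setminus N[v]$ has at most $d_x-|W_x|$ choices. By (8) each triple has weight $\rho_x/d_x=\frac\sigma{(d_x+k)d_x}$. The total is at most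
$$\sum_{\substack{x\in N(v)\\x\text{ high}}}\frac\sigma{(d_x+k)d_x}\,|W_x|\,(d_x-|W_x|)\le\sum_{x\in N(v)}\frac{\sigma d_x}{4(d_x+k)}\le\frac{\sigma d_v}4 .$$

(vi-b) *Terms with $x\notin N(u)$ and $\mathrm{cd}(u,z)<\beta_{s+1}D$.* Given $x\in X_z$, every other $x'\in N(z)$ lies in $X_z$ with probability $p_{zx'}$. A leaf in $N(u)$ is different from $x$, so by (7) the conditional probability is at most
$$\sum_{x'\in N(u)\cap N(z)}p_{zx'}\le\beta_{s+1}D\cdot\frac1{\varepsilon\zeta^2\beta_s^2D}=\varepsilon\zeta .$$
This is where the choice $\beta_{s+1}=\varepsilon^2\zeta^3\beta_s^2$ is used. Summing over $u$, $x$ and $z$ with (8), the total is at most $\varepsilon\zeta\,d_v\sum_{x\in N(v)}\rho_x\le\varepsilon\zeta\,d_v\cdot\frac{d_v\sigma}k\le\varepsilon\sigma d_v$, using $d_v\le k/\zeta$.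

(vi-c) *Terms with $x\notin N(u)$ and $\beta_{s+1}D\le\mathrm{cd}(u,z)<\beta_sD$: the window.* Bounding the conditional probability by $1$, the total is at most
$$Q_v(s)=\sum_{\substack{x\in N(v)\\x\text{ high}}}\ \sum_{z\in N(x)}\frac{\rho_x}{d_x}\,\#\{u\in N(v)\setminus\{z\}:\beta_{s+1}D\le\mathrm{cd}(u,z)<\beta_sD\}.$$
The windows for different $s$ are disjoint, and neither $\rho_x/d_x$ nor the notion "high" depends on $s$. So
$$\sum_{s=1}^SQ_v(s)\le\sum_{x\in N(v)}\rho_xd_v\le\frac{\sigma d_v^2}k\le\frac{\sigma d_v}\zeta,$$
and the average over $s$ is at most $\frac{\sigma d_v}{\zeta S}\le\varepsilon\sigma d_v$.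

Contributions (i)–(vi-b) are bounded for each $s$, and (vi-c) on average. Adding up, $\frac14+(1+2+2+1+1+1+1)\varepsilon=\frac14+9\varepsilon$. This proves (12).

**Step 7: the new list.** For every $s$ take the $2n_1n_2$ rules of Lemma 5, where $n_1,n_2$ are the lengths of the two given lists. This gives $2Sn_1n_2$ rules, with each $s$ of weight $1/S$, all of a common bounded radius (including the initial deletion) and $\max(C_1,C_2,M)$-bounded. By (10) and (6), $\kappa_v\sum_{u\in N(v)}\kappa_u\le(\kappa^*)^2d_v\le\varepsilon\sigma d_v$. Averaging (5) over $s$, with (11) and (12), the average of $P(v\in A)$ is at least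
$$L\chi_v+\frac{(1-\varepsilon)\rho_v}2-\frac{Lg_v}2\Big(\frac14+10\varepsilon\Big)\sigma d_v .$$
Since $g_vd_v\le\frac1{d_v+k}$, $\rho_v=\frac\sigma{d_v+k}$ and $10\varepsilon L\le40\varepsilon$, this is at least
$$L\chi_v+\frac\sigma{2(d_v+k)}\Big(1-\frac L4-41\varepsilon\Big)\ge L\chi_v+\frac\sigma2\Big(1-\frac L4-41\varepsilon\Big)\chi_v=L'\chi_v,$$
using $\frac1{d_v+k}\ge\chi_v$ and that the bracket is nonnegative. $\square$

## Iterating the improvement up to $4-\eta$

**Proof of Proposition 3.** **Step 1: the sequence $L_i$.** Let $\xi=\eta/32$, $\zeta=\xi^2$, $\varepsilon=\eta/700$; then $\zeta\le\frac14$ and $\varepsilon<\frac1{100}$. Take the parameters above. Put $L_0=0$ and $L_{i+1}=L_i+\frac\sigma2\big(1-\frac{L_i}4-41\varepsilon\big)$. With $L_\infty=4(1-41\varepsilon)=4-164\varepsilon$ this reads $L_\infty-L_{i+1}=(1-\frac\sigma8)(L_\infty-L_i)$. So $L_i$ increases to $L_\infty$ and stays below it; in particular $1-\frac{L_i}4-41\varepsilon>0$ always. Fix $T$, depending on $\eta$ only, with $L_T\ge4-170\varepsilon\ge4-\frac\eta4$.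

**Step 2: induction.** We show that $H(L_i,k)$ holds for all $k\ge k_0(1+\kappa^*)^i$, with component bound $M$. For $i=0$ this is $H(0,k)$. For $i\ge1$, both $k$ and $qk=k/(1+\kappa^*)$ are at least $k_0(1+\kappa^*)^{i-1}$, so $H(L_{i-1},k)$ and $H(L_{i-1},qk)$ hold with component bound $M$. Also $k\ge k_0$, and Lemma 6 gives $H(L_i,k)$ with component bound $\max(M,M,M)=M$. The components never grow during the iteration: this is why $M$ depends on $\eta$ only.

**Step 3: choosing $k$ for a given $d$.** Let $d_0$ be such that $d_0\xi\ge k_0(1+\kappa^*)^T$; it depends on $\eta$ only. For an integer $d\ge d_0$ use $H(L_T,\xi d)$. Since $\frac\zeta\xi=\xi$,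
$$\chi_{\xi d}(d)\ge\frac1d\Big(\frac1{1+\xi}-\frac\zeta\xi\Big)=\frac1d\Big(\frac1{1+\xi}-\xi\Big)\ge\frac{1-2\xi}d .$$
As $\chi_{\xi d}$ is nonincreasing, in a graph of maximum degree at most $d$ the average probability is, for every vertex, at least
$$\Big(4-\frac\eta4\Big)\frac{1-2\xi}d\ge\frac{4-\frac\eta4-8\xi}d=\frac{4-\frac\eta2}d\ge\frac{4-\eta}d .\qquad\square$$

With Proposition 3 proved, the derivations given earlier of Theorem 1 and of Theorem 2 are complete.
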